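\title{Stable commutator length in a free product need not be piecewise linear}

\begin{abstract}
Let $\tilde T$ be the lift to the real line of Thompson's circle group $T$, and let $A=\tilde T\times\tilde T$. The group $A$ is finitely presented, and stable commutator length (scl) is piecewise rational linear on $A$. We show that for every nontrivial group $B$ there is a two-dimensional rational space of chains in $A*B$ on which scl is not piecewise linear: after a linear function is subtracted, it behaves like $\varepsilon/\log(1/\varepsilon)$, up to multiplicative constants, near a rational ray. Taking $B=\mathbb Z$, we see that piecewise rational linearity of scl does not pass from the factors to a free product. The proof reduces the estimate of scl to a question on the rotation numbers of positive words in three explicit elements of $A$.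
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $G$ be a group. The \emph{commutator length} $\operatorname{cl}_G(g)$ of an element $g\in[G,G]$ is the least $n$ such that $g=\prod_{k=1}^n[x_k,y_k]$ with $x_k,y_k\in G$, and its \emph{stable commutator length} is $\operatorname{scl}_G(g)=\lim_{n\to\infty}\operatorname{cl}_G(g^n)/n$. Both notions extend to formal sums. If $g_1\cdots g_m\in[G,G]$, put
\[
\operatorname{cl}(g_1+\dots+g_m)=\min_{s_2,\dots,s_m\in G}\operatorname{cl}\bigl(g_1\,s_2g_2s_2^{-1}\cdots s_mg_ms_m^{-1}\bigr)+m-1,
\]
\[
\operatorname{scl}(g_1+\dots+g_m)=\lim_{n\to\infty}\operatorname{cl}(g_1^n+\dots+g_m^n)/n .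
\]
These numbers count the complexity of surfaces. Let $X$ be a path-connected space with $\pi_1X=G$. A product $g_1\,s_2g_2s_2^{-1}\cdots s_mg_ms_m^{-1}$ is a product of $h$ commutators, for some choice of the $s_i$, exactly when the compact connected oriented surface $S$ of genus $h$ with $m$ boundary components maps to $X$ so that the oriented boundary components represent the conjugacy classes of $g_1,\dots,g_m$. For the least such $h$,
\begin{equation}\label{eq:chi-cl}
-\chi(S)=2h-2+m=2\operatorname{cl}(g_1+\dots+g_m)-m .
\end{equation}
So scl measures $-\chi/2$ per unit of degree, for the most efficient surfaces whose boundary wraps many times around given loops.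

A \emph{real chain} on $G$ is a finite formal sum $\sum r_ig_i$ with $r_i\in\mathbb R$ and $g_i\in G$. Let $B_1(G)$ be the vector space of the chains that vanish in $H_1(G;\mathbb R)$, and let $B_1^H(G)$ be its quotient by the span of all $g^n-ng$ $(n\in\mathbb Z)$ and $hgh^{-1}-g$. One extends scl to rational chains in $B_1(G)$ by homogeneity and to real chains by continuity. The result descends to a seminorm on $B_1^H(G)$.

It is natural to ask for the shape of this seminorm. A subspace of $B_1^H(G)$ is \emph{rational} if it is spanned by rational chains. A \emph{polyhedral cone} in a finite-dimensional space is a set defined by finitely many inequalities $\lambda\ge0$ with $\lambda$ linear; it is closed and convex. We say that scl is \emph{piecewise linear} on a finite-dimensional subspace $V$ if $V$ is a finite union of polyhedral cones on each of which scl is linear. We say that scl is \emph{piecewise rational linear on $G$} if this holds for every finite-dimensional rational subspace $V$, with cones and linear functions that have rational coefficients in a basis of rational chains. For $G=\mathbb Z$ there is nothing to check, since $B_1^H(\mathbb Z)=0$.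 On a line $\mathbb Rc$ we have $\operatorname{scl}(sc)=|s|\operatorname{scl}(c)$, which is linear on two rays; so piecewise linearity can first fail in dimension $2$.

A theorem of Chen states that if $G=*_\lambda G_\lambda$ is a free product of at least two nontrivial groups and scl vanishes on each factor, then scl is piecewise rational linear on $G$. The following question is posed in \cite{Topic}.

\medskip
\noindent\textbf{Question.} \emph{Let $G=*_\lambda G_\lambda$ be a free product of at least two nontrivial groups such that scl is piecewise rational linear on each factor $G_\lambda$. Is scl piecewise rational linear on $G$?}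
\medskip

One would guess that it is. A surface mapped to a space for $A*B$ can be cut along arcs into pieces on the $A$-side and pieces on the $B$-side. Its Euler characteristic is the sum of those of the pieces minus the number of arcs, the pieces fit together under linear matching conditions with integer coefficients, and the complexity of a piece is bounded below by scl in a factor. This looks like the minimization of a piecewise rational linear function under rational linear constraints. The weak point is that the boundary of an $A$-piece may be any word in the given elements of $A$. There are infinitely many words, and the hypothesis on $A$ says nothing about how scl of a word depends on its letters.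

We show that the answer is no. Let $z$ be the translation $x\mapsto x+1$ of $\mathbb R$. Let $\tilde T$ be the group of homeomorphisms of $\mathbb R$ that commute with $z$, preserve $\mathbb Z[\frac12]$, and are piecewise linear with slopes in $2^{\mathbb Z}$ and breakpoints in $\mathbb Z[\frac12]$, finitely many modulo $1$. The quotient $T=\tilde T/\langle z\rangle$ is Thompson's circle group. Put
\[
A=\tilde T\times\tilde T .
\]
Since $T$ is finitely presented and $\tilde T$ is a central extension of $T$ by $\mathbb Z$, the group $A$ is finitely presented. For $g\in\tilde T$ let $\operatorname{rot}(g)=\lim_{n\to\infty}g^n(0)/n$ be the rotation number. Let $\operatorname{rot}_i\colon A\to\mathbb R$ be the rotation number of the $i$-th coordinate, extended linearly to chains.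

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] For every real chain $c$ on $A$,
\[
\operatorname{scl}_A(c)=\tfrac12\max\bigl(|\operatorname{rot}_1(c)|,|\operatorname{rot}_2(c)|\bigr),
\]
and $\operatorname{rot}_i(A)\subset\mathbb Q$. Hence scl is piecewise rational linear on $A$.
\item[(2)] Let $B$ be a nontrivial group, let $1\ne t\in B$ have order $o\in\{2,3,\dots,\infty\}$, with $1/\infty=0$, and let $G=A*B$. There are $\hat a,\hat b,\hat b'\in A$ such that for
\[
c_{p,q}=p(\hat at-t)+q(\hat bt+\hat b't-2t)\in B_1(G),
\]
\[
\Lambda(p,q)=\operatorname{scl}_G(c_{p,q})-\frac{p+2q}{2}\Bigl(2-\frac1o\Bigr)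
\]
we have $\Lambda(1,0)=0$ and, for some $\varepsilon_0=\varepsilon_0(o)>0$,
\begin{align*}
\Lambda(1,\varepsilon)&\ge\frac{\varepsilon}{8\log_2(1/\varepsilon)+40}&&(0<\varepsilon\le1),\\
\Lambda(1,\varepsilon)&\le\frac{\varepsilon}{\log_2(1/\varepsilon)-4}&&(0<\varepsilon<\varepsilon_0).
\end{align*}
\item[(3)] Consequently $\operatorname{scl}_G$ is not piecewise linear, even with real coefficients, on the span of $c_{1,0}$ and $c_{0,1}$ in $B_1^H(G)$.
\end{enumerate}
\end{theorem}

With $B=\mathbb Z$ both factors satisfy the hypothesis of the Question and the conclusion fails. Taking for $B$ a free product $*_\mu B_\mu$ shows that further factors never repair the failure. The span in (3) is rational, and by the remark on lines it has dimension exactly $2$, the least possible.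

Here is the mechanism behind part (2). Cut a surface that bounds $n$ times the chain $c_{p,q}$ into its $A$-part and its $B$-part. The arcs and the $B$-part cost an amount that is linear in $(p,q)$. The boundary of the $A$-part is a family of positive words in $\hat a,\hat b,\hat b'$ whose total letter counts are $np,nq,nq$, but which is otherwise free, and its cost is measured by two rotation numbers. So $\Lambda(1,\varepsilon)$ is governed by the least rotation that words can have when $\hat b$ and $\hat b'$, the \emph{markers}, each occur $\varepsilon$ times as often as $\hat a$ (Section~\ref{sec:surfaces}). We choose the elements so that, as long as neither coordinate advances by a full turn, the number of letters $\hat a$ between successive markers must at least double (Section~\ref{sec:dynamics}). A stretch of $k$ markers without rotation then needs about $2^k$ letters $\hat a$. At marker density $\varepsilon$ one unit of rotation must be paid for every $O(\log(1/\varepsilon))$ markers, and words with doubling gaps pay no more than that. Thus $\Lambda(1,\varepsilon)$ is positive for $\varepsilon>0$ but has slope $0$ at $\varepsilon=0$, which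 no piecewise linear function with finitely many pieces can do.

\section{Quasimorphisms, surfaces and rotation numbers}\label{sec:tools}

\subsection*{Quasimorphisms}
A function $\varphi\colon\Gamma\to\mathbb R$ on a group $\Gamma$ is a \emph{quasimorphism} if its \emph{defect}
\[
D(\varphi)=\sup_{g,h}|\varphi(gh)-\varphi(g)-\varphi(h)|
\]
is finite, and it is \emph{homogeneous} if $\varphi(g^n)=n\varphi(g)$ for all $n\in\mathbb Z$. Let $Q(\Gamma)$ be the space of homogeneous quasimorphisms. The defect vanishes exactly for homomorphisms. Let $\varphi\in Q(\Gamma)$. If $\varphi$ is bounded, then $\varphi=0$. Since $|\varphi(hg^nh^{-1})-\varphi(g^n)|\le2D(\varphi)$ for all $n$, the function $\varphi$ is conjugation invariant. If $g$ and $h$ commute, then $n|\varphi(gh)-\varphi(g)-\varphi(h)|=|\varphi(g^nh^n)-\varphi(g^n)-\varphi(h^n)|\le D(\varphi)$ for all $n$, so $\varphi(gh)=\varphi(g)+\varphi(h)$. The linear extension of $\varphi$ to chains is well defined on $B_1^H(\Gamma)$. We use two theorems.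

\begin{theorem}[{\cite[Lemma 3.6]{Bavard}}]\label{thm:bavard}
For $\varphi\in Q(\Gamma)$ we have $D(\varphi)=\sup_{x,y\in\Gamma}|\varphi([x,y])|$.
\end{theorem}

\begin{theorem}[generalized Bavard duality, {\cite[Theorem 2.79]{Calegari}}]\label{thm:duality}
For $c\in B_1^H(\Gamma)$ we have $\operatorname{scl}(c)=\sup_\varphi|\varphi(c)|/2D(\varphi)$, where $\varphi$ runs over the elements of $Q(\Gamma)$ with $D(\varphi)\ne0$; if there is no such $\varphi$, then $\operatorname{scl}(c)=0$.
\end{theorem}

The next lemma links quasimorphisms to surfaces. We use it in both directions: to bound $-\chi$ from below by a known quasimorphism, and to bound scl from above by an explicit surface.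

\begin{lemma}\label{lem:pants}
Let $\Sigma$ be a compact oriented surface such that every component has nonempty boundary and no component is a disk. Let $\Sigma$ be mapped to a path-connected space with fundamental group $\Gamma$, and let $g_1,\dots,g_l\in\Gamma$ represent the oriented boundary components. Then $|\sum_i\varphi(g_i)|\le-\chi(\Sigma)D(\varphi)$ for all $\varphi\in Q(\Gamma)$, and $\operatorname{scl}(g_1+\dots+g_l)\le-\chi(\Sigma)/2$.
\end{lemma}

\begin{proof}
For the first inequality we may assume that $\Sigma$ is connected. If $\Sigma$ is an annulus, its boundary classes are those of $g$ and $g^{-1}$, and the sum is $0$. Otherwise cut $\Sigma$ along disjoint simple closed curves into $-\chi(\Sigma)$ pairs of pants. The boundary classes of a pair of pants are those of $x$, $y$, $(xy)^{-1}$ for some $x,y\in\Gamma$, so the sum of $\varphi$ over them has absolute value at most $D(\varphi)$. When we add over all pairs of pants, each cutting curve occurs once with each orientation and cancels. The bound on scl follows from Theorem~\ref{thm:duality}; the chain lies in $B_1(\Gamma)$ because it bounds a surface.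
\end{proof}

A disk must be excluded, since for it the sum is $0$ and $-\chi=-1$.

\subsection*{Rotation numbers}
A homeomorphism $g$ of $\mathbb R$ that commutes with $z$ is increasing, and $\operatorname{rot}(g)=\lim g^n(x)/n$ for every $x$. On the group of such homeomorphisms, rot is a homogeneous quasimorphism, $\operatorname{rot}(gz)=\operatorname{rot}(g)+1$, and rot is monotone: if $g\le h$ pointwise, then $\operatorname{rot}(g)\le\operatorname{rot}(h)$. A single point gives integer bounds:
\begin{equation}\label{eq:onepoint}
\text{if } j\in\mathbb Z \text{ and } g(x)\le x+j \text{ for some } x, \text{ then } \operatorname{rot}(g)\le j,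
\end{equation}
because $g^n(x)\le x+nj$ by induction. The same holds with both inequalities reversed.

\subsection*{Thompson's groups}
Call a number \emph{dyadic} if it lies in $\mathbb Z[\frac12]$, and call a homeomorphism between intervals a \emph{dyadic map} if it is piecewise linear with slopes in $2^{\mathbb Z}$ and finitely many breakpoints, all dyadic. Thompson's group $F$ is the group of dyadic maps $[0,1]\to[0,1]$. The group $T$ acts on the circle $\mathbb R/\mathbb Z$. A \emph{dyadic arc} is a closed arc of the circle with two distinct dyadic endpoints. We use three facts.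
\begin{enumerate}
\item[(T1)] Any two nondegenerate intervals with dyadic endpoints are related by a dyadic map \cite{CFP}.
\item[(T2)] The subgroup $[F,F]$ consists of the elements of $F$ that are the identity near $0$ and near $1$ \cite{CFP}.
\item[(T3)] Every element of $T$ has rational rotation number \cite{GS}. Hence $\operatorname{rot}(\tilde T)\subset\mathbb Q$.
\end{enumerate}
A dyadic map as in (T1) has the form $x\mapsto2^jx+s$ on each piece, and $s$ is dyadic by induction from the left endpoint; so it sends dyadic numbers to dyadic numbers, as does its inverse. Therefore elements of $T$ can be patched together: cut the circle in two ways into the same number of dyadic arcs, match the arcs in cyclic order, and map each arc to its partner by a dyadic map. The same construction gives elements of $\tilde T$.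

\section{Stable commutator length on $\tilde T\times\tilde T$}\label{sec:A}

By duality, scl on a group is known once all homogeneous quasimorphisms and their defects are known. We show that rot spans $Q(\tilde T)$ and has defect $1$.

\begin{lemma}\label{lem:defect}
On $\tilde T$ we have $D(\operatorname{rot})=1$.
\end{lemma}

\begin{proof}
Let $g,h\in\tilde T$, and suppose that $ghg^{-1}h^{-1}(x)>x+1$ for all $x$. Putting $x=h(y)$ gives $ghg^{-1}(y)>h(y)+1$ for all $y$, so $\operatorname{rot}(h)=\operatorname{rot}(ghg^{-1})\ge\operatorname{rot}(h)+1$ by monotonicity, which is absurd. Hence $[g,h](x)\le x+1$ for some $x$, and $\operatorname{rot}([g,h])\le1$ by \eqref{eq:onepoint}. The same bound for $[h,g]=[g,h]^{-1}$ gives $|\operatorname{rot}([g,h])|\le1$, so $D(\operatorname{rot})\le1$ by Theorem~\ref{thm:bavard}.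

By patching, there is $h\in\tilde T$ with $h(0)=0$ and $h(\frac14)=\frac34$, and there is $g\in\tilde T$ with $g(\frac12)=\frac12$ and $g(\frac34)=\frac54$. Both have a fixed point, so $\operatorname{rot}(g)=\operatorname{rot}(h)=0$, while $gh(\frac14)=\frac14+1$ gives $\operatorname{rot}(gh)=1$. Thus $D(\operatorname{rot})\ge1$.
\end{proof}

\begin{lemma}\label{lem:QT}
We have $Q(T)=0$ and $Q(\tilde T)=\mathbb R\operatorname{rot}$.
\end{lemma}

\begin{proof}
Let $\varphi\in Q(T)$. We show that $\varphi$ vanishes on elements with small support, because the circle has room for many commuting copies of such elements, and that every element is a product of two of them.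

\emph{Step 1: if $g\in T$ fixes an open arc $O$ pointwise, then $\varphi(g)=0$.} Choose a dyadic arc inside $O$ and let $J$ be the closure of its complement. Then $g$ is supported in the dyadic arc $J$ and is the identity near $\partial J$. Let $H\le T$ be the group of elements supported in $J$. Conjugation by a dyadic map $J\to[0,1]$, given by (T1), identifies $H$ with $F$, and $g\in[H,H]$ by (T2). It remains to show that $\varphi|_H$ is a homomorphism.

Let $f_0\in T$ be given on $[0,1]$ by $2x$ on $[0,\frac14]$, $x+\frac14$ on $[\frac14,\frac12]$ and $\frac{x+1}2$ on $[\frac12,1]$, and let $J_0=[\frac12,\frac58]$. Since $\frac58<\frac34=f_0(\frac12)$, we have $f_0^i(\frac58)<f_0^{i+1}(\frac12)$, so the arcs $f_0^iJ_0\subset(0,1)$, $i\ge0$, are pairwise disjoint. By patching there is $k\in T$ with $kJ=J_0$. For $f=k^{-1}f_0k$ the arcs $f^iJ=k^{-1}f_0^iJ_0$ are pairwise disjoint, so the groups $f^iHf^{-i}$, $i\ge0$, commute pairwise. Hence $x\mapsto x_M=\prod_{0\le i<M}f^ixf^{-i}$ is a homomorphism on $H$, and $\varphi(x_M)=M\varphi(x)$ by additivity on commuting elements and conjugation invariance. For $x,y\in H$,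
\[
M\,|\varphi(xy)-\varphi(x)-\varphi(y)|=|\varphi(x_My_M)-\varphi(x_M)-\varphi(y_M)|\le D(\varphi)
\]
for all $M$, so $\varphi(xy)=\varphi(x)+\varphi(y)$.

\emph{Step 2: $\varphi$ is bounded.} Let $g\in T$. Choose a dyadic arc $U$ so small that $U\cup gU$ is not the whole circle, and a dyadic arc $U'$ disjoint from $U\cup gU$. The complement of $U\cup U'$ and the complement of $gU\cup U'$ each consist of two open arcs with dyadic endpoints, so patching gives $h\in T$ with $h=g$ on $U$ and $h=\mathrm{id}$ on $U'$. Then $g=h\cdot(h^{-1}g)$, where $h$ fixes $U'$ and $h^{-1}g$ fixes $U$ pointwise. By Step 1, $|\varphi(g)|\le D(\varphi)$. So $\varphi$ is bounded, and $\varphi=0$.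

Now let $\varphi\in Q(\tilde T)$ and put $\psi=\varphi-\varphi(z)\operatorname{rot}$. Then $\psi(z)=0$, and since $z$ is central, $\psi(gz^j)=\psi(g)$. So $\psi$ descends to an element of $Q(T)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $\varphi\in Q(A)$. The elements $(g_1,1)$ and $(1,g_2)$ commute, so $\varphi(g_1,g_2)=\varphi(g_1,1)+\varphi(1,g_2)$, and Lemma~\ref{lem:QT} gives $\varphi=\lambda_1\operatorname{rot}_1+\lambda_2\operatorname{rot}_2$ with $\lambda_i\in\mathbb R$. Let $E$ be the set of values of rot on commutators in $\tilde T$. It is symmetric about $0$, and $\sup E=1$ by Lemma~\ref{lem:defect} and Theorem~\ref{thm:bavard}. The two coordinates of a commutator in $A$ are arbitrary commutators in $\tilde T$, so Theorem~\ref{thm:bavard} gives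
\[
D(\varphi)=\sup_{e_1,e_2\in E}|\lambda_1e_1+\lambda_2e_2|=|\lambda_1|+|\lambda_2| .
\]
In particular the only homomorphism $A\to\mathbb R$ is $0$. Hence $H_1(A;\mathbb R)=0$, and every real chain $c$ on $A$ lies in $B_1(A)$. By Theorem~\ref{thm:duality},
\[
\operatorname{scl}_A(c)=\sup_{(\lambda_1,\lambda_2)\ne0}\frac{|\lambda_1\operatorname{rot}_1(c)+\lambda_2\operatorname{rot}_2(c)|}{2(|\lambda_1|+|\lambda_2|)}=\tfrac12\max_i|\operatorname{rot}_i(c)| .
\]
By (T3), $\operatorname{rot}_i(A)\subset\mathbb Q$, so $\operatorname{rot}_1$ and $\operatorname{rot}_2$ take rational values on a basis of rational chains of a finite-dimensional rational subspace $V$. The space $V$ is the union of the four rational cones $\{s\operatorname{rot}_i\ge\operatorname{rot}_j,\ s\operatorname{rot}_i\ge-\operatorname{rot}_j\}$ with $s=\pm1$ and $\{i,j\}=\{1,2\}$, and on such a cone $\operatorname{scl}_A=\frac s2\operatorname{rot}_i$.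
\end{proof}

We record from this proof that $D(\operatorname{rot}_i)=1$ on $A$, and that the abelianization of $A$ is a torsion group, since $H_1(A;\mathbb R)=0$.

\section{From chains in $A*B$ to positive words in $A$}\label{sec:surfaces}

Fix $B$, $t$, $o$ and $G=A*B$ as in Theorem~\ref{thm:main}(2). In this section $a,b,b'$ are any elements of $A$ all of whose coordinates send $0$ to a nonnegative number. A \emph{positive word} is a nonempty word $w$ in the three letters $a,b,b'$; we write $|w|$ for its length and also $w$ for the product in $A$. The letters $b,b'$ are the \emph{markers}. Let $\zeta=(z,z)$, a central element of $A$, and put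
\[
\hat a=a\zeta,\qquad\hat b=b\zeta,\qquad\hat b'=b'\zeta .
\]
The product of the hatted letters of $w$ is $\hat w=w\zeta^{|w|}$. Each coordinate of each letter maps $[0,\infty)$ into itself, so each coordinate of $w$ sends $0$ to a nonnegative number, and
\begin{equation}\label{eq:positive}
\operatorname{rot}_i(w)\ge0,\qquad\operatorname{rot}_i(\hat w)=|w|+\operatorname{rot}_i(w)\ge1 .
\end{equation}
The factor $\zeta$ serves to make $\hat w$ nontrivial for every positive word $w$, which will exclude disks; it changes rotation numbers only by the length, which is linear in the letter counts. For a finite multiset $W$ of positive words put $\operatorname{rot}_i(W)=\sum_{w\in W}\operatorname{rot}_i(w)$.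

Define $c_{p,q}$ and $\Lambda(p,q)$ as in Theorem~\ref{thm:main}(2). We have $c_{p,q}\in B_1(G)$ because $H_1(G;\mathbb R)=H_1(A;\mathbb R)\oplus H_1(B;\mathbb R)=H_1(B;\mathbb R)$ and the classes of $t$ cancel. Since scl is a seminorm and the subtracted term is linear, $\Lambda$ is convex and continuous, and $\Lambda(sp,sq)=s\Lambda(p,q)$ for $s\ge0$. If $o<\infty$, then $t=0$ in $B_1^H(G)$, because both $1^2-2\cdot1$ and $t^o-ot=1-ot$ lie in the subspace that is divided out. If $o=\infty$, we use $-t=t^{-1}$.

Let $X$ be the union of a $K(A,1)$, the interval $[-1,1]$ and a $K(B,1)$, with $-1$ and $1$ attached to the two basepoints. Then $\pi_1X=G$. Let $*=0\in[-1,1]$, and put $X_A=K(A,1)\cup[-1,0]$ and $X_B=[0,1]\cup K(B,1)$. Represent $\hat a,\hat b,\hat b'$ by loops in $X_A$ and $t$ by a loop in $X_B$, all based at $*$ and meeting $*$ only at their ends.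

\begin{example}\label{ex:pants}
Let $o=\infty$ and consider $c_{1,0}=\hat at-t$. Take an annulus in $X_A$ with boundary $\hat a$ and $\hat a^{-1}$, and an annulus in $X_B$ with boundary $t$ and $t^{-1}$. Insert a constant arc at $*$ into the boundary circles $\hat a$ and $t$, and glue the two annuli along these arcs. The result is a pair of pants with boundary $\hat at$, $\hat a^{-1}$, $t^{-1}$. By Lemma~\ref{lem:pants}, $\operatorname{scl}_G(c_{1,0}-\hat a)\le\frac12$. Also $\operatorname{scl}_G(\hat a)\le\operatorname{scl}_A(\hat a)=\frac12(1+\max_i\operatorname{rot}_i(a))$. Adding, we get $\Lambda(1,0)\le\frac12\max_i\operatorname{rot}_i(a)$. Proposition~\ref{prop:cut} below gives the opposite inequality, since a family $W$ of positive words with $n$ letters $a$ and no markers has $\operatorname{rot}_i(W)=n\operatorname{rot}_i(a)$. With one letter there is no choice of words. With three letters there is, and the two propositions of this section bound $\Lambda$ by the rotation numbers of the best choice.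
\end{example}

\subsection*{Cutting a surface}

\begin{proposition}\label{prop:cut}
Let $p\ge1$ and $q\ge0$ be integers and let $\mu\in\mathbb R$. Suppose that for every $n\ge1$, every finite multiset $W$ of positive words with a total of $np$ letters $a$, $nq$ letters $b$ and $nq$ letters $b'$ satisfies $\max_i\operatorname{rot}_i(W)\ge n\mu$. Then $\Lambda(p,q)\ge\mu/2$.
\end{proposition}

\begin{proof}
Let $N=p+2q$. In $B_1^H(G)$ we have $c_{p,q}=g_1+\dots+g_m$, where the $g_i$ are $p$ copies of $\hat at$, $q$ copies of $\hat bt$, $q$ copies of $\hat b't$ and, if $o=\infty$, $N$ copies of $t^{-1}$. Choose $n_0\ge1$ such that $\hat a^{n_0},\hat b^{n_0},(\hat b')^{n_0}\in[A,A]$, and such that $o$ divides $n_0$ if $o<\infty$. For every multiple $n$ of $n_0$ the product $g_1^n\cdots g_m^n$ vanishes in the abelianization of $G$, which is the direct sum of those of $A$ and $B$. By homogeneity, $\operatorname{scl}_G(c_{p,q})=\lim\operatorname{cl}(\sum g_i^n)/n$ along these $n$. Fix such an $n$ and let $L=\operatorname{cl}(\sum g_i^n)$. By \eqref{eq:chi-cl} there is a map $f\colon S\to X$ from a compact connected oriented surface whose boundary components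 represent $g_1^n,\dots,g_m^n$ and with $-\chi(S)\le2L$. We will show that
\begin{equation}\label{eq:cut}
-\chi(S)\ge nN\Bigl(2-\frac1o\Bigr)+\max_i\operatorname{rot}_i(W)
\end{equation}
for a multiset $W$ as in the statement. Then $L/n\ge\frac N2(2-\frac1o)+\frac\mu2$, and the proposition follows in the limit.

\emph{Arcs.} Homotope $f$ so that a boundary component representing $(xt)^n$, with $x\in\{\hat a,\hat b,\hat b'\}$, is the concatenation of the loops $x,t,x,t,\dots$, crossing $*$ transversely at exactly $2n$ points, and so that a component representing $t^{-n}$ maps into $K(B,1)$. Near $f^{-1}(*)$ the map $f$ is a real-valued function. After a small homotopy that fixes $\partial S$, it is smooth there with $0$ as a regular value. Then $f^{-1}(*)$ is a finite disjoint union of properly embedded arcs and of circles in the interior.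

The circles are removed as follows. A circle $C$ has a neighborhood $C\times[-\delta,\delta]$ on which $f$ is the projection to the second factor. Delete $C\times(-\delta,\delta)$ and cap the two new boundary circles with disks mapped to the points $-\delta$ and $\delta$. This raises $\chi$ by $2$. The component that contained $C$ had nonempty boundary, and it gives rise to at most two components, at least one of which has nonempty boundary. So at most one closed component appears; we discard it, which lowers $\chi$ by at most $2$. After finitely many steps we obtain $f'\colon S'\to X$ with no closed component, with $\chi(S')\ge\chi(S)$, with the same boundary map, and such that the preimage of $*$ consists of arcs only. The arcs have $2nN$ endpoints in all, so there are $nN$ arcs. They cut $S'$ into the preimages $S_A$ of $X_A$ and $S_B$ of $X_B$, with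
\[
\chi(S')=\chi(S_A)+\chi(S_B)-nN .
\]
Every component of $S_A$ or $S_B$ has nonempty boundary, since otherwise it would be a closed component of $S'$.

\emph{The $A$-part.} No component of $\partial S'$ lies in $S_A$, and every cut arc ends on $\partial S'$. So each component of $\partial S_A$ alternates between cut arcs, which map to $*$, and segments of $\partial S'$, each of which runs once through one of the loops $\hat a,\hat b,\hat b'$. The boundary orientations of $S_A$ and $S'$ agree on these segments, so each loop is traversed positively. Hence each component of $\partial S_A$ represents $\hat w$ for a positive word $w$. Let $W$ be the multiset of these words. It has $np$ letters $a$, $nq$ letters $b$ and $nq$ letters $b'$. By \eqref{eq:positive} no $\hat w$ is trivial, so $S_A$ has no disk component. Lemma~\ref{lem:pants}, applied to $S_A\to X_A$ and $\operatorname{rot}_i$, gives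
\[
-\chi(S_A)\ge\max_i\sum_{w\in W}\operatorname{rot}_i(\hat w)=nN+\max_i\operatorname{rot}_i(W).
\]

\emph{The $B$-part.} In the same way a component of $\partial S_B$ either consists of $j\ge1$ cut arcs and $j$ segments running through $t$, and represents $t^j$, or, if $o=\infty$, is a component of $\partial S'$ representing $t^{-n}$. Only disk components have positive Euler characteristic, and the boundary of a disk is trivial in $B$. If $o=\infty$ there is no disk. If $o<\infty$, a disk uses at least $o$ of the $nN$ segments. In both cases $\chi(S_B)\le nN/o$.

Now $-\chi(S)\ge-\chi(S')=-\chi(S_A)-\chi(S_B)+nN$, and \eqref{eq:cut} follows.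
\end{proof}

\subsection*{Gluing a surface}
Conversely, we want a surface whose $A$-part has a prescribed word on its boundary and whose $B$-part is as efficient as \eqref{eq:cut} allows. For $o<\infty$ this means that the $B$-part consists of disks with exactly $o$ segments $t$, and the difficulty is to arrange these disks so that the glued boundary closes up into powers of $\hat at$, $\hat bt$, $\hat b't$ and nothing else.

\begin{proposition}\label{prop:glue}
Let $u$ be a positive word with $N\ge1$ letters $a$, $k\ge0$ letters $b$ and $k$ letters $b'$, in which no two markers are cyclically adjacent. If $o<\infty$, assume that $N\ge2k(o-1)$. Then $\Lambda(N,k)\le\frac12\max_i\operatorname{rot}_i(u)$.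
\end{proposition}

\begin{proof}
Write $u=\sigma_1\cdots\sigma_\ell$ with $\ell=N+2k$ and indices modulo $\ell$. Let $r=o$ if $o<\infty$ and $r=1$ if $o=\infty$.

\emph{$A$-pieces.} Take $r$ annuli mapped to $X_A$. One boundary circle of each is divided into $2\ell$ sides, which in the boundary orientation map alternately to the loops $\hat\sigma_1,\dots,\hat\sigma_\ell$ (\emph{letter sides}) and to $*$ (\emph{turn sides}). The turn side after $\hat\sigma_i$ has \emph{type} $\sigma_i\to\sigma_{i+1}$. The map on the annulus factors through the retraction onto this circle, so the other boundary circle represents $\hat u^{-1}$.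

\emph{$B$-pieces.} These map to $X_B$. Each has one boundary circle on which $t$-sides, mapped to the loop $t$, alternate with turn sides, mapped to $*$. Every $t$-side carries a label in $\{a,b,b'\}$, and the turn side from a $t$-side labeled $\sigma'$ to a $t$-side labeled $\sigma$ has type $\sigma'\to\sigma$. We choose the $B$-pieces so that
\begin{equation}\label{eq:match}
\begin{gathered}
\text{for all letters }\sigma,\sigma'\text{, there are as many $B$-turn sides of type }\sigma'\to\sigma\\
\text{as there are $A$-turn sides of type }\sigma\to\sigma' .
\end{gathered}
\end{equation}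

If $o=\infty$, take one annulus whose $t$-sides are labeled $\sigma_\ell,\sigma_{\ell-1},\dots,\sigma_1$ in cyclic order; its other boundary circle represents $t^{-\ell}$. Its turn sides have types $\sigma_{i+1}\to\sigma_i$, so \eqref{eq:match} holds.

If $o<\infty$, take disks with exactly $o$ sides $t$; the boundary loop $t^o$ is trivial in $B$, so the map extends over the disk. Each marker of $u$ is cyclically preceded and followed by $a$. So one $A$-piece has $k$ turn sides of each of the types $a\to b$, $b\to a$, $a\to b'$, $b'\to a$, and $N-2k$ of type $a\to a$, and there are $o$ such pieces. Take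
\begin{itemize}
\item $ok$ disks with one label $b$ and $o-1$ labels $a$,
\item $ok$ disks with one label $b'$ and $o-1$ labels $a$,
\item $N-2k(o-1)$ disks with all labels $a$.
\end{itemize}
A disk of the first kind has one turn side of type $a\to b$, one of type $b\to a$ and $o-2$ of type $a\to a$, and the same holds for the second kind with $b'$. The four mixed types therefore occur $ok$ times each, and the type $a\to a$ occurs $2ok(o-2)+o(N-2k(o-1))=o(N-2k)$ times. So \eqref{eq:match} holds. The number of disks is $2ok+N-2k(o-1)=\ell$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]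
\fill[gray!25] (-3,0) rectangle (0,1.6);
\fill[gray!8] (0,0) rectangle (3,1.6);
\draw[thick,->] (-3,0) -- node[below] {$\hat\sigma$} (0,0);
\draw[thick,->] (0,0) -- node[below] {$t$, labeled $\sigma$} (3,0);
\draw[thick,->] (3,1.6) -- node[above] {$t$, labeled $\sigma'$} (0,1.6);
\draw[thick,->] (0,1.6) -- node[above] {$\hat\sigma'$} (-3,1.6);
\draw[dashed] (0,0) -- (0,1.6);
\draw[->] (-0.15,0.4) -- node[left] {\small $\sigma\to\sigma'$} (-0.15,1.2);
\draw[->] (0.15,1.2) -- node[right] {\small $\sigma'\to\sigma$} (0.15,0.4);
\node at (-2.2,0.8) {$A$-piece};
\node at (2.2,0.8) {$B$-piece};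
\end{tikzpicture}
\caption{A turn side of type $\sigma\to\sigma'$ of an $A$-piece is glued, along the dashed arc, to a turn side of type $\sigma'\to\sigma$ of a $B$-piece. Arrows show boundary orientations. On the boundary of the glued surface $\hat\sigma$ is followed by a side $t$ labeled $\sigma$, and a side $t$ labeled $\sigma'$ is followed by $\hat\sigma'$.}
\label{fig:turn}
\end{figure}

\emph{The glued surface.} Using \eqref{eq:match}, pair each $A$-turn side of type $\sigma\to\sigma'$ with a $B$-turn side of type $\sigma'\to\sigma$, and glue the two by an orientation-reversing homeomorphism. This gives an oriented surface $\Sigma$ with a map to $X$. As Figure~\ref{fig:turn} shows, along $\partial\Sigma$ a letter side $\hat\sigma$ is followed by a $t$-side labeled $\sigma$, and a $t$-side labeled $\sigma$ is followed by a letter side $\hat\sigma$. So the new boundary components represent powers $(\hat\sigma t)^j$ with $j\ge1$, and the exponents add up to $rN$, $rk$, $rk$ for $\sigma=a,b,b'$. The other boundary components are $r$ copies of $\hat u^{-1}$ and, if $o=\infty$, one copy of $t^{-\ell}$. In $B_1^H(G)$ the boundary of $\Sigma$ is therefore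 $r(c_{N,k}-\hat u)$. Annuli have $\chi=0$, there are $r\ell/o$ disks, and $r\ell$ pairs of arcs are glued, so $-\chi(\Sigma)=r\ell(1-\frac1o)$. Every component of $\Sigma$ contains an $A$-piece, hence a boundary circle representing $\hat u^{-1}\ne1$, and so it is not a disk. Lemma~\ref{lem:pants} gives $\operatorname{scl}_G(c_{N,k}-\hat u)\le\frac\ell2(1-\frac1o)$.

A product of commutators in $A$ is one in $G$, so $\operatorname{scl}_G(\hat u)\le\operatorname{scl}_A(\hat u)$, and $\operatorname{scl}_A(\hat u)=\frac12(\ell+\max_i\operatorname{rot}_i(u))$ by Theorem~\ref{thm:main}(1) and \eqref{eq:positive}. By the triangle inequality, $\operatorname{scl}_G(c_{N,k})\le\frac\ell2(2-\frac1o)+\frac12\max_i\operatorname{rot}_i(u)$.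
\end{proof}

The hypothesis $t\ne1$ enters here: a disk needs $o\ge2$ sides $t$ in order to carry both a marker and the label $a$, and it is through such turns that different letters meet in one word. The inequality $N\ge2k(o-1)$ provides enough turns $a\to a$ to complete the disks that carry a marker.

\section{Three maps of the line}\label{sec:dynamics}

We now choose $a,b,b'$ so that markers force rotation, but at a rate per marker that tends to $0$ as markers become rare. Let $\beta(x)=x+\frac12$. Let $\alpha$ and $\gamma$ be the maps that commute with $z$, take the following values, and are affine between consecutive values of $x$: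
\[
\begin{array}{c|cccccc}
x&0&1/4&1/2&5/8&15/16&1\\ \hline
\alpha(x)&3/16&1/4&3/8&1/2&9/8&19/16
\end{array}
\]
\[
\begin{array}{c|ccccc}
x&0&3/8&13/32&1/2&1\\ \hline
\gamma(x)&1/32&1/8&1/4&1&33/32
\end{array}
\]
We have $\alpha(1)=\alpha(0)+1$ and $\gamma(1)=\gamma(0)+1$. The successive slopes are $\frac14,\frac12,1,2,1$ for $\alpha$ and $\frac14,4,8,\frac1{16}$ for $\gamma$. So $\alpha,\beta,\gamma\in\tilde T$, and all three send $0$ to a positive number. From now on
\[
a=(\alpha,\alpha),\qquad b=(\beta,\gamma),\qquad b'=(\gamma,\beta).
\]
Exchanging the two coordinates exchanges $b$ with $b'$ and fixes $a$; we refer to this as \emph{the symmetry}. A word $\sigma_1\cdots\sigma_\ell$ is a composition of maps, so its letters act from right to left.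

The map $\alpha$ fixes $\frac14$ and $\frac34$. To the left of $\frac14$ it contracts by a factor of $4$, and to the left of $\frac34$ it expands by a factor of only $2$:
\begin{equation}\label{eq:alpha}
\alpha(\tfrac14-y)=\tfrac14-\tfrac y4\quad(0\le y\le\tfrac14),\qquad
\alpha(\tfrac34-y)=\tfrac34-2y\quad(0\le y\le\tfrac18).
\end{equation}
The map $\beta$ carries $\frac14-y$ to $\frac34-y$. So a point that spends $n$ steps approaching $\frac14$ and is then moved by $\beta$ needs about $2n$ steps to escape from $\frac34$. The map $\gamma$ tests whether it has escaped: it sends $[0,\frac38]$ into $[0,\frac18]$, and it sends $\frac12$ to $1$. For $d,e\in\{0,1,2,\dots,\infty\}$ put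
\[
p_d=\tfrac14-\tfrac14\,4^{-d}\in[0,\tfrac14],\qquad q_e=\tfrac34-\tfrac14\,2^{-e}\in[\tfrac12,\tfrac34],
\]
so that $p_0=0$, $p_\infty=\frac14$, $q_0=\frac12$, $q_\infty=\frac34$. With the conventions $\infty\pm1=2\infty=\infty$, formula \eqref{eq:alpha} gives
\begin{equation}\label{eq:pq}
\alpha(p_d)=p_{d+1},\qquad\beta(p_d)=q_{2d},\qquad\alpha(q_e)=q_{e-1}\quad(e\ge1).
\end{equation}

\begin{lemma}\label{lem:block}
Let $m,n\ge0$ be integers and let $g=\gamma\alpha^m\beta\alpha^n$.
\begin{enumerate}
\item[(i)] If $m\le2n$, then $g(0)\ge1$.
\item[(ii)] If $m\ge2n+2$, then $g(x)\le\frac18$ for all $x\le\frac18$.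
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:pq}, $\alpha^m\beta\alpha^n(p_0)=\alpha^m(q_{2n})=q_{2n-m}\ge\frac12$, and $\gamma(\frac12)=1$.

(ii) Since $g$ is increasing, it suffices to treat $x=\frac18$. By \eqref{eq:alpha}, $\alpha^n(\frac18)=\frac14-\frac18 4^{-n}$, so $\beta\alpha^n(\frac18)=\frac34-\frac18 2^{-2n}=q_{2n+1}$. By \eqref{eq:pq}, $\alpha^{2n+1}$ sends this point to $q_0=\frac12$, and then $\alpha(\frac12)=\frac38$. As $\alpha(\frac38)=\frac5{16}\le\frac38$, further applications of $\alpha$ keep the point at most $\frac38$. Finally $\gamma(\frac38)=\frac18$.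
\end{proof}

\begin{example}\label{ex:two}
Consider the words with one marker of each kind, $u=b'a^mba^n$. Put $\rho(m,n)=\operatorname{rot}(\gamma\alpha^m\beta\alpha^n)$. By Lemma~\ref{lem:block}, \eqref{eq:onepoint} and \eqref{eq:positive}, we have $\rho(m,n)\ge1$ if $m\le2n$ and $\rho(m,n)=0$ if $m\ge2n+2$. The first coordinate of $u$ is $\gamma\alpha^m\beta\alpha^n$, and the second is $\beta\alpha^m\gamma\alpha^n$, a conjugate of $\gamma\alpha^n\beta\alpha^m$. So
\[
\operatorname{rot}_1(u)=\rho(m,n),\qquad\operatorname{rot}_2(u)=\rho(n,m).
\]
Either coordinate alone can be made to vanish. The inequalities $m>2n$ and $n>2m$ cannot both hold, so $\max_i\operatorname{rot}_i(u)\ge1$ for all $m$ and $n$, however rare the markers are. This is the reason for taking two copies of $\tilde T$. The first coordinate asks the gap after $b$ to be more than twice the gap before it and ignores what happens across $b'$; the second coordinate does the opposite. Together they ask the gaps to double at every marker, which is impossible around a cycle.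
\end{example}

In the example one unit of rotation is paid for two markers. Longer words do better: they let the gaps double many times and pay only when the cycle closes.

\begin{lemma}\label{lem:cheap}
For every $k\ge1$ there is a positive word $u_k$ with $3\cdot4^k$ letters $a$, $k$ letters $b$ and $k$ letters $b'$, in which no two markers are cyclically adjacent, such that $\operatorname{rot}_1(u_k)\le0$ and $\operatorname{rot}_2(u_k)\le1$.
\end{lemma}

\begin{proof}
Let $n_i=3\cdot2^{i-1}-2$ for $1\le i<2k$, and let $n_{2k}$ be such that $\sum_{i=1}^{2k}n_i=3\cdot4^k$. Since $\sum_{i=1}^{2k}(3\cdot2^{i-1}-2)=3(4^k-1)-4k<3\cdot4^k$, we have $n_{2k}\ge3\cdot2^{2k-1}-2$. Thus $n_1=1$ and $n_{i+1}\ge2n_i+2$ for $1\le i<2k$. Put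
\[
u_k=b'a^{n_{2k}}\,ba^{n_{2k-1}}\cdots b'a^{n_4}\,ba^{n_3}\,b'a^{n_2}\,ba^{n_1}.
\]
All $n_i$ are positive, so no two markers are cyclically adjacent. The first coordinate of $u_k$ is the product of the $k$ blocks $\gamma\alpha^{n_{2i}}\beta\alpha^{n_{2i-1}}$. By Lemma~\ref{lem:block}(ii) it sends $\frac18$ to a point at most $\frac18$, so $\operatorname{rot}_1(u_k)\le0$ by \eqref{eq:onepoint}. The second coordinate is
\[
\beta\alpha^{n_{2k}}\cdot(\gamma\alpha^{n_{2k-1}}\beta\alpha^{n_{2k-2}})\cdots(\gamma\alpha^{n_3}\beta\alpha^{n_2})\cdot\gamma\alpha^{n_1}.
\]
Start at $\frac38$. Since $\alpha(\frac38)\le\frac38$ and $\gamma(\frac38)=\frac18$, the factor $\gamma\alpha^{n_1}$ gives a point at most $\frac18$. The $k-1$ blocks in parentheses preserve this bound by Lemma~\ref{lem:block}(ii). Then $\alpha^{n_{2k}}$ gives a point at most $\frac14$, which is fixed by $\alpha$, and $\beta$ gives a point at most $\frac34<\frac38+1$. So $\operatorname{rot}_2(u_k)\le1$.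
\end{proof}

\subsection*{Shadows}
We now show that no word does much better. Lemma~\ref{lem:block}(i) does not suffice, since in an arbitrary word the markers need not alternate and the orbit does not return to $0$. We therefore follow, instead of the orbit of $0$, a lower bound for it that takes values in the set $Y=\{p_d+j,\ q_e+j\}$, where $d,e\in\{0,1,\dots,\infty\}$ and $j\in\mathbb Z$. Define maps $\underline\alpha,\underline\beta,\underline\gamma\colon Y\to Y$ that commute with $z$ by the table
\[
\begin{array}{c|cc}
&p_d&q_e\\ \hline
\underline\alpha&p_{d+1}&q_{e-1}\text{ if }e\ge1,\quad p_\infty\text{ if }e=0\\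
\underline\beta&q_{2d}&1+p_0\\
\underline\gamma&p_0&1+p_0
\end{array}
\]
Each underlined map is at most the corresponding map on $Y$. For three entries this is \eqref{eq:pq}, and for the others we have $\alpha(q_0)=\frac38\ge p_\infty$, $\beta(q_e)\ge\beta(\frac12)=1$, $\gamma(p_d)\ge\gamma(0)>0$ and $\gamma(q_e)\ge\gamma(\frac12)=1$.

Fix a positive word and a coordinate $i$, and let $f_1,f_2,\dots\in\{\alpha,\beta,\gamma\}$ be the $i$-th coordinates of the letters, in the order in which they act. The \emph{shadow} in coordinate $i$ is the sequence $y_0=0$, $y_j=\underline{f_j}(y_{j-1})$. The orbit $x_0=0$, $x_j=f_j(x_{j-1})$ satisfies $x_j\ge y_j$, by induction: $x_j\ge f_j(y_{j-1})\ge y_j$. The integer part of the shadow changes only when a marker acts while the shadow is at a point $q_e+j$, and then it increases by $1$. We say that this marker is a \emph{jump} in coordinate $i$. Hence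
\begin{equation}\label{eq:jumps}
\text{the $i$-th coordinate of $w$ sends $0$ to at least the number of jumps in coordinate $i$.}
\end{equation}

\begin{lemma}\label{lem:doubling}
Let $m_1,\dots,m_k$ be successive markers of a positive word, in the order in which they act, none of which is a jump in either coordinate. Then at least $2^{k-3}-1$ letters $a$ act between $m_1$ and $m_k$.
\end{lemma}

\begin{proof}
We may assume $k\ge4$, since otherwise the bound is at most $0$. Let $n_i\ge0$ be the number of letters $a$ between $m_i$ and $m_{i+1}$. We describe shadows modulo $\mathbb Z$.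

\emph{If $m_i=m_{i+1}$, then $i+1=k$.} By the symmetry we may assume that both are $b$, and we look at coordinate $1$, where $b$ acts by $\beta$. Since $m_i$ is not a jump, it sends the shadow from some $p_d$ to $q_{2d}$. Since $m_{i+1}$ is not a jump, the letters $a$ in between bring the shadow back to a point $p_{d'}$. By the table this happens only through $q_0\mapsto p_\infty$, and $p_\infty$ is fixed by $\underline\alpha$. So $m_{i+1}$ sends the shadow to $q_\infty$, which is also fixed by $\underline\alpha$, and the next marker is a jump. Hence $m_1,\dots,m_{k-1}$ alternate between $b$ and $b'$.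

\emph{If $1\le i\le k-3$, then $n_{i+1}\ge2n_i+1$.} By the symmetry we may assume that $(m_i,m_{i+1},m_{i+2})=(b',b,b')$, and we look at coordinate $1$. The marker $m_i$ acts by $\underline\gamma$ and is not a jump, so it resets the shadow to $p_0$. The shadow then moves to $p_{n_i}$, and $m_{i+1}$ sends it to $q_{2n_i}$. If $n_{i+1}\le2n_i$, then $m_{i+2}$ would act at $q_{2n_i-n_{i+1}}$ and be a jump.

Thus $n_{i+1}+1\ge2(n_i+1)$ for $1\le i\le k-3$, and $n_{k-2}+1\ge2^{k-3}$.
\end{proof}

\begin{proposition}\label{prop:rot}
Let $0<\varepsilon\le1$ and $R(\varepsilon)=2\log_2(1/\varepsilon)+10$. If a positive word $w$ has $n$ letters $a$ and $K\ge1$ markers, and $n\le K/\varepsilon$, then $\operatorname{rot}_1(w)+\operatorname{rot}_2(w)\ge K/R(\varepsilon)$.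
\end{proposition}

\begin{proof}
Let $M\ge1$, and let $J$ be the number of markers of $w^M$ that are jumps in at least one coordinate. These markers divide the other $MK-J$ markers into $J+1$ runs, possibly empty, of lengths $k_0,\dots,k_J$. The letters $a$ that lie inside different runs are different, so Lemma~\ref{lem:doubling} gives $Mn\ge\sum_j(2^{k_j-3}-1)$; an empty run contributes a negative term. Let $\tau=\frac{MK+1}{J+1}\ge1$. The mean of the $k_j$ is $\frac{MK-J}{J+1}=\tau-1$, so the convexity of $s\mapsto2^s$ gives
\[
Mn\ge(J+1)\bigl(2^{\tau-4}-1\bigr).
\]
Dividing by $MK+1=\tau(J+1)$, we find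
\[
\frac{2^{\tau-4}}\tau\le\frac nK+\frac1\tau\le\frac1\varepsilon+1\le\frac2\varepsilon .
\]
The function $\tau/2-\log_2\tau$ vanishes at $4$ and increases on $[4,\infty)$, so $\tau\le2^{\tau/2}$ for $\tau\ge4$. In that case $2^{\tau/2-4}\le2/\varepsilon$, that is, $\tau\le R(\varepsilon)$. If $\tau<4$, then $\tau\le R(\varepsilon)$ as well. Hence $J+1\ge(MK+1)/R(\varepsilon)$. If $w_1,w_2\in\tilde T$ are the coordinates of $w$, then $w_1^M(0)+w_2^M(0)\ge J$ by \eqref{eq:jumps}. Divide by $M$ and let $M\to\infty$.
\end{proof}

The proposition needs both coordinates: by Example~\ref{ex:two}, the words $b'a^mba$ with $m\ge4$ have $\operatorname{rot}_1=0$.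

\section{The function $\Lambda$ near the ray $q=0$}\label{sec:proof}

We take $a,b,b'$ as in Section~\ref{sec:dynamics} and $\hat a,\hat b,\hat b'$ as in Section~\ref{sec:surfaces}.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
\emph{The value at $(1,0)$.} By \eqref{eq:positive}, Proposition~\ref{prop:cut} applies with $\mu=0$, so $\Lambda(1,0)\ge0$. Since $\alpha$ fixes $\frac14$, we have $\operatorname{rot}_i(a)=0$, and Proposition~\ref{prop:glue} with $u=a$ gives $\Lambda(1,0)\le0$.

\emph{The lower bound.} Let $p\ge q\ge1$ be integers and $\varepsilon=q/p$. Let $W$ be a finite multiset of positive words with $np$ letters $a$, $nq$ letters $b$ and $nq$ letters $b'$. The markers may be spread unevenly over the words, so we first discard the words in which they are too rare. For $w\in W$ let $n_w$ and $K_w$ be the numbers of letters $a$ and of markers. The words with $n_w>K_w/\varepsilon$ contain at most $\varepsilon\sum_wn_w=\varepsilon np=nq$ markers in total. So the words with $n_w\le K_w/\varepsilon$ contain at least $2nq-nq=nq$ markers, and each of them has $K_w\ge1$ because it is nonempty. By Proposition~\ref{prop:rot} for these words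 and \eqref{eq:positive} for the others, $\operatorname{rot}_1(W)+\operatorname{rot}_2(W)\ge nq/R(\varepsilon)$. Hence $\max_i\operatorname{rot}_i(W)\ge nq/(2R(\varepsilon))$, and Proposition~\ref{prop:cut} gives
\[
\Lambda(p,q)\ge\frac q{4R(\varepsilon)}=\frac q{8\log_2(1/\varepsilon)+40}.
\]
Dividing by $p$ gives the lower bound for rational $\varepsilon\in(0,1]$, and it extends to real $\varepsilon$ by continuity.

\emph{The upper bound.} Let $k_0\ge1$ be such that $3\cdot4^k\ge2k(o-1)$ for all $k\ge k_0$ if $o<\infty$, and let $k_0=1$ if $o=\infty$. For $k\ge k_0$, Proposition~\ref{prop:glue} and Lemma~\ref{lem:cheap} give $\Lambda(3\cdot4^k,k)\le\frac12$. Put $\varepsilon_k=k/(3\cdot4^k)$. Since $\varepsilon_{k+1}/\varepsilon_k=(k+1)/4k\le\frac12$, this sequence decreases to $0$. By homogeneity,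
\[
\Lambda(1,\varepsilon_k)\le\frac1{2\cdot3\cdot4^k}=\frac{\varepsilon_k}{2k}.
\]
Let $\varepsilon_0=\min(\varepsilon_{k_0},\frac1{16})$ and $0<\varepsilon<\varepsilon_0$. Choose $k\ge k_0$ with $\varepsilon_{k+1}<\varepsilon\le\varepsilon_k$. The function $\Lambda(1,\cdot)$ is convex and vanishes at $0$, so
\[
\Lambda(1,\varepsilon)\le\frac\varepsilon{\varepsilon_k}\,\Lambda(1,\varepsilon_k)\le\frac\varepsilon{2k}.
\]
Moreover $\varepsilon>\varepsilon_{k+1}\ge\frac2{3\cdot4^{k+1}}>4^{-(k+2)}$, so $2k>\log_2(1/\varepsilon)-4$, and the right side is positive because $\varepsilon<\frac1{16}$. This gives the upper bound.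
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Suppose that the span of $c_{1,0}$ and $c_{0,1}$ in $B_1^H(G)$ is a finite union of polyhedral cones on each of which $\operatorname{scl}_G$ is linear. One cone $P$ contains $c_{1,1/m}$ for infinitely many integers $m\ge1$. Since $P$ is closed it contains $c_{1,0}$, and since it is convex it contains $c_{1,\varepsilon}=c_{1,0}+\varepsilon c_{0,1}$ for all $\varepsilon$ in an interval $[0,\varepsilon_1]$ with $0<\varepsilon_1\le1$. So $\Lambda(1,\cdot)$ is affine on $[0,\varepsilon_1]$, and $\Lambda(1,\varepsilon)=\kappa\varepsilon$ there because $\Lambda(1,0)=0$. The lower bound in (2) at $\varepsilon=\varepsilon_1$ gives $\kappa>0$. The upper bound gives $\kappa\le1/(\log_2(1/\varepsilon)-4)$ for all small $\varepsilon>0$, so $\kappa\le0$. This is a contradiction.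
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bavard} Bavard, 1991.

\bibitem{Calegari} Calegari, \emph{scl}.

\bibitem{CFP} Cannon, Floyd and Parry.

\bibitem{GS} Ghys and Sergiescu, 1987.

\bibitem{Topic} \emph{Topic Proposal: Stable Commutator Length}, \texttt{https://lvzhouchen.github.io/papers/Topic.pdf}.

\end{thebibliography}
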